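\title{Projections onto the constant functions in $L_p(X)$ for $0<p<1$}

\begin{abstract}
Let $0<p<1$. We construct a separable quasi-Banach space $X\neq\{0\}$, in fact a $p$-Banach algebra, such that $L_p(X)$ admits a continuous linear projection onto its constant functions, of norm at most $8^{1/p}$. A space with such a projection has trivial dual; nevertheless every separable $p$-Banach space embeds isometrically into one. The least possible norm $C_p$ of such a projection is expressed through a scalar extremal problem on the cubes $[0,1]^n$, it is attained, and $2^{1/p-1}\le C_p\le 8^{1/p}$. The space $X$ is a quotient of a weighted tensor algebra over $L_p[0,1]$. That the quotient is not zero follows from a combinatorial lemma on signed sums of words with distinct letters, which serve as a substitute for evaluation on the diagonal of the cube.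
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Scalars are real, and $I=[0,1]$ carries Lebesgue measure $|\cdot|$. A \emph{quasi-norm} on a vector space $X$ is a function $x\mapsto\|x\|$ with $\|x\|>0$ for $x\ne0$, $\|tx\|=|t|\,\|x\|$ for $t\in\mathbb R$, and $\|x+y\|\le k(\|x\|+\|y\|)$ for a constant $k$ independent of $x$ and $y$. A \emph{quasi-Banach space} is an $F$-space (a topological vector space with a complete invariant metric) whose topology is given by a quasi-norm: the sets $\{\|x\|<\varepsilon\}$ form a base of neighborhoods of $0$. A linear map $T$ between such spaces is continuous if and only if $\|T\|=\sup_{\|x\|\le1}\|Tx\|$ is finite.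

For $0<q<\infty$ let $L_q(X)$ be the space of Borel maps $f:I\to X$, identified when equal almost everywhere, with
\[
\|f\|=\Big(\int_0^1\|f(s)\|^q\,ds\Big)^{1/q}<\infty .
\]
As this definition requires, quasi-norms are assumed to be Borel functions. The space $L_q(X)$ is again quasi-Banach. For a Borel set $A\subset I$ and $x\in X$ we write $1_Ax$ for the function equal to $x$ on $A$ and to $0$ elsewhere; the functions $1_Ix$ are the \emph{constants}. A projection is a continuous linear operator $P$ with $P^2=P$. The following question is posed in \cite{source}.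

\medskip
\noindent\textbf{Problem.} \emph{If $0<p<1$ and $X\neq\{0\}$ is a quasi-Banach space, can there be a projection from $L_p(X)$ onto its subspace of constant functions?}
\medskip

Since $x\mapsto 1_Ix$ is an isometry of $X$ onto the constants, a projection $P$ onto the constants has the form $Pf=1_I(Vf)$, and we work with $V$.

\begin{definition}
An \emph{averaging operator} on $L_q(X)$ is a bounded linear map $V:L_q(X)\to X$ with $V(1_Ix)=x$ for all $x\in X$.
\end{definition}

The formula $Pf=1_I(Vf)$ is a bijection between averaging operators and projections onto the constants, and $\|P\|=\|V\|$.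

If $X$ is a Banach space and $q\ge1$, the integral $Vf=\int_0^1f(s)\,ds$ is an averaging operator of norm one. For $p<1$ the integral is lost already when $X=\mathbb R$, and nothing replaces it: cutting $I$ into $M$ intervals $A_i$ of length $1/M$ gives $1=\sum_iV(1_{A_i})\le M\cdot\|V\|M^{-1/p}\to0$. The same computation excludes every $X$ with a nonzero continuous functional, and many more (Theorem~\ref{thm:more}(a)). Averaging looks like an operation that needs convexity, and one would guess that the answer is no. It is yes, for every $p$.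

For $0<r\le1$, an \emph{$r$-Banach space} is a complete quasi-normed space with $\|x+y\|^r\le\|x\|^r+\|y\|^r$; the case $r=1$ is a Banach space, and $L_r(I)$ is the basic example. An \emph{$r$-Banach algebra} is an $r$-Banach space with an associative bilinear product such that $\|xy\|\le\|x\|\,\|y\|$.

\begin{theorem}\label{thm:main}
Let $0<p<1$. There is a separable $p$-Banach space $X\ne\{0\}$ with an averaging operator $V:L_p(X)\to X$, $\|V\|\le8^{1/p}$. The space $X$ can be taken to be a $p$-Banach algebra.
\end{theorem}

The second theorem says that such spaces are far from convex, that the exponent $p$ is the borderline one for the space we construct, and that nothing restricts the subspaces of such spaces.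

\begin{theorem}\label{thm:more}
Let $0<p<1$.
\begin{enumerate}
\item[(a)] If a quasi-Banach space $X$ has an averaging operator on $L_q(X)$, then every bounded operator from $X$ into an $r$-Banach space with $q<r\le1$ is zero. In particular, if $q<1$ then $X^*=\{0\}$.
\item[(b)] For the space $X$ of Theorem~\ref{thm:main} and $0<q<\infty$, the space $L_q(X)$ has a projection onto its constants if and only if $q\ge p$.
\item[(c)] Every separable $p$-Banach space $Y$ is isometric to a subspace of a separable $p$-Banach space $X$ having an averaging operator on $L_p(X)$ of norm at most $8^{1/p}$.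
\end{enumerate}
\end{theorem}

The third theorem reduces the best constant to a problem about scalar functions. Let $I^0$ be a point of mass one, so that $L_p(I^0)=\mathbb R$. For a function $g$ on $I^{n-1}$ and $1\le i\le n$ let $D_ig$ be the function on $I^n$ that has the $i$-th variable as a dummy variable,
\[
(D_ig)(s_1,\dots,s_n)=g(s_1,\dots,s_{i-1},s_{i+1},\dots,s_n).
\]
Put
\[
K_n=\operatorname{span}\{D_ig-D_jg:\ g\in L_p(I^{n-1}),\ 1\le i,j\le n\},\qquad
m_n=\inf\Big\{\int_{I^n}|1+k|^p:\ k\in K_n\Big\}.
\]
Thus $m_n^{1/p}$ is the distance in $L_p(I^n)$ from the constant $1$ to $K_n$. Taking $k=0$ gives $m_n\le1$, and $m_1=1$ because $K_1=\{0\}$.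

\begin{theorem}\label{thm:constant}
Let $0<p<1$ and let $C_p$ be the infimum of the norms of projections onto the constants in $L_p(X)$, over all quasi-Banach spaces $X\ne\{0\}$. Then
\[
C_p=\sup_{n\ge1}m_n^{-1/(np)},\qquad 2^{1/p-1}\le C_p\le8^{1/p},
\]
and $C_p$ is attained by a separable $p$-Banach space.
\end{theorem}

The numerical value of $C_p$ within $[2^{1/p-1},8^{1/p}]$ is not determined here.

The proof runs as follows. An averaging operator can be iterated, and its iterates ``integrate'' functions on $I^n$ while ignoring dummy variables; this forces $m_n$ to decay at most exponentially (Section~\ref{sec:necessary}). We prove $m_n\ge8^{-n}$ by a combinatorial device (Section~\ref{sec:spreading}). The space $X$ is built freely from the iterated structure, so that it carries an averaging operator by design, and the same device shows that it is not zero (Section~\ref{sec:space}). A tensor power argument gives the sharp constant (Section~\ref{sec:best}).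

\section{Facts about $p$-Banach spaces}\label{sec:facts}

From now on $0<p<1$ is fixed. We use constantly that $|a+b|^p\le|a|^p+|b|^p$ for real $a,b$. In a $p$-Banach space, $\|x-y\|^p$ is a complete invariant metric, $\|x+y\|\le2^{1/p-1}(\|x\|+\|y\|)$, and $\big|\,\|x\|^p-\|y\|^p\big|\le\|x-y\|^p$. So a $p$-Banach space is quasi-Banach and its quasi-norm is continuous. The following facts are proved as for Banach spaces, with $\|\cdot\|^p$ in place of the norm.

\begin{enumerate}
\item[(F1)] A space with a $p$-subadditive quasi-norm is complete if and only if $\sum_kx_k$ converges whenever $\sum_k\|x_k\|^p<\infty$.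
\item[(F2)] If $E_0,E_1,\dots$ are separable $p$-Banach spaces, so is the space of sequences $(f_n)$, $f_n\in E_n$, with $\sum_n\|f_n\|^p<\infty$; finitely supported sequences are dense in it.
\item[(F3)] If $J$ is a closed subspace of a separable $p$-Banach space $E$, then $E/J$ is a separable $p$-Banach space under $\|x\|=\inf\{\|f\|:f\in x\}$.
\item[(F4)] A bounded linear map from a dense subspace of a $p$-Banach space into a $p$-Banach space extends to the whole space with the same norm.
\end{enumerate}

For a separable $p$-Banach space $Y$ we define $L_p(I^n;Y)$ like $L_p(Y)$, with quasi-norm $\|\cdot\|_p$ and $L_p(I^0;Y)=Y$. A \emph{simple function} is a finite sum $\sum_i1_{A_i}y_i$ with disjoint Borel sets $A_i$.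

\begin{lemma}\label{lem:Lp}
Let $Y$ be a separable $p$-Banach space. Then $L_p(I^n;Y)$ is a separable $p$-Banach space in which the simple functions are dense.
\end{lemma}

\begin{proof}
Subadditivity of $\|\cdot\|_p^p$ follows by integration. If $\sum_k\|g_k\|_p^p<\infty$, then $\sum_k\|g_k(s)\|^p<\infty$ off a Borel null set, there $\sum_kg_k(s)$ converges to some $g(s)$, and $\|g-\sum_{k\le K}g_k\|_p^p\le\sum_{k>K}\|g_k\|_p^p$; so (F1) gives completeness. Let $\{y_k\}$ be a dense sequence in $Y$, let $f\in L_p(I^n;Y)$ and $\varepsilon>0$. Let $A_k$ be the Borel set of those $s$ for which $k$ is the first index with $\|f(s)-y_k\|<\varepsilon$, and put $g=\sum_k1_{A_k}y_k$. Then $\|f-g\|_p\le\varepsilon$ and $\|g(s)\|^p\le\|f(s)\|^p+\varepsilon^p$, so the simple functions $\sum_{k\le K}1_{A_k}y_k$ tend to $g$ by dominated convergence. Approximating each $A_k$ in measure by finite unions of dyadic cubes gives a countable dense set.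
\end{proof}

For $u\in L_p(I^i)$ and $g\in L_p(I^l;Y)$ let $(u\otimes g)(s_1,\dots,s_{i+l})=u(s_1,\dots,s_i)\,g(s_{i+1},\dots,s_{i+l})$. By Tonelli's theorem $\|u\otimes g\|_p=\|u\|_p\|g\|_p$. With $1$ denoting the constant function of one variable,
\begin{equation}\label{eq:dummy}
D_{i+1}(u\otimes g)=u\otimes1\otimes g .
\end{equation}

\begin{lemma}\label{lem:slices}
Let $n\ge1$ and $f\in L_p(I^n)$. After modification on a null set, $s\mapsto f(s,\cdot)$ is a Borel map from $I$ to $L_p(I^{n-1})$, determined by $f$ up to a null set, and $\int_0^1\|f(s,\cdot)\|_p^p\,ds=\|f\|_p^p$.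
\end{lemma}

\begin{proof}
Take a Borel representative of $f$. By Tonelli's theorem $s\mapsto\|f(s,\cdot)\|_p^p$ is Borel with integral $\|f\|_p^p$, hence finite off a Borel null set, on which we replace $f(s,\cdot)$ by $0$. For each $g\in L_p(I^{n-1})$ the function $s\mapsto\|f(s,\cdot)-g\|_p^p$ is Borel, so preimages of open balls are Borel, and every open subset of the separable space $L_p(I^{n-1})$ is a countable union of open balls. Two representatives of $f$ have the same slices for almost every $s$.
\end{proof}

\section{What an averaging operator forces}\label{sec:necessary}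

\subsection{Cutting the interval}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $V$ be averaging on $L_q(X)$, let $Y$ be $r$-Banach with $q<r\le1$, and let $S:X\to Y$ be bounded. Partition $I$ into $M$ sets $A_i$ of measure $1/M$. Then $x=\sum_iV(1_{A_i}x)$ and $\|1_{A_i}x\|=M^{-1/q}\|x\|$, so
\[
\|Sx\|^r\le\sum_{i=1}^M\|SV(1_{A_i}x)\|^r\le\|S\|^r\|V\|^r\|x\|^r\,M^{1-r/q}\longrightarrow0\qquad(M\to\infty).
\]
Hence $S=0$. If $q<1$, the choice $Y=\mathbb R$, $r=1$ gives $X^*=\{0\}$.
\end{proof}

For $r=q$ the factor $M^{1-r/q}$ equals $1$ and the argument yields nothing. So a $p$-Banach space $X$ is not excluded from having an averaging operator on $L_p(X)$, and this borderline class is where we look.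

\subsection{Iterating the average}

A multiple integral is an iterated one, and an averaging operator can be iterated in the same way. The rule $V(1_Ix)=x$ then says that a variable on which the function does not depend may be dropped.

\begin{proposition}\label{prop:iterate}
Let $X$ be a quasi-Banach space, $V$ an averaging operator on $L_p(X)$ with $\|V\|=C$, and $x\in X$. There are linear maps $\tau_n:L_p(I^n)\to X$, $n\ge0$, with $\tau_0(1)=x$,
\begin{equation}\label{eq:tau}
\|\tau_nf\|\le C^n\|f\|_p\|x\|,\qquad \tau_n(D_ig)=\tau_{n-1}(g)\quad(g\in L_p(I^{n-1}),\ 1\le i\le n).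
\end{equation}
Consequently, if $X\ne\{0\}$ then $C^{np}m_n\ge1$ for all $n\ge1$.
\end{proposition}

\begin{proof}
Put $\tau_0(t)=tx$ and $\tau_n(f)=V\big(s\mapsto\tau_{n-1}(f(s,\cdot))\big)$. Suppose $\tau_{n-1}$ is linear and satisfies the bound. It is continuous, so by Lemma~\ref{lem:slices} the map $s\mapsto\tau_{n-1}(f(s,\cdot))$ is Borel, it depends linearly on $f$, and
\[
\int_0^1\|\tau_{n-1}(f(s,\cdot))\|^p\,ds\le C^{(n-1)p}\|x\|^p\int_0^1\|f(s,\cdot)\|_p^p\,ds=C^{(n-1)p}\|x\|^p\|f\|_p^p .
\]
Applying $V$ gives the bound for $\tau_n$. The identity is proved by induction on $n$. For $i=1$ every slice of $D_1g$ is $g$, so $\tau_n(D_1g)=V(1_I\,\tau_{n-1}(g))=\tau_{n-1}(g)$. For $i>1$ we have $n\geq 2$ and $(D_ig)(s,\cdot)=D_{i-1}(g(s,\cdot))$; by induction $\tau_{n-1}\big((D_ig)(s,\cdot)\big)=\tau_{n-2}(g(s,\cdot))$ for almost every $s$, and applying $V$ gives $\tau_n(D_ig)=\tau_{n-1}(g)$.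

It follows that $\tau_n$ vanishes on $K_n$, and that $\tau_n(1)=\tau_{n-1}(1)=\dots=x$, since the constant $1$ on $I^n$ is $D_1$ of the constant $1$ on $I^{n-1}$. If $x\ne0$ and $k\in K_n$, then $\|x\|=\|\tau_n(1+k)\|\le C^n\|1+k\|_p\|x\|$, so $\int|1+k|^p\ge C^{-np}$.
\end{proof}

So a positive answer requires that $m_n$ decay at most exponentially. For $p=1$ the integral vanishes on $K_n$ and would give $m_n=1$. For $p<1$ the numbers $m_n$ do decay, because mass can be piled up on small sets, where it is cheap.

\begin{lemma}\label{lem:upper}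
For all $n\ge1$, $\ m_n\le2^{-n}\sum_{k=0}^n\binom nk^p\le(n+1)\,2^{-n(1-p)}$.
\end{lemma}

\begin{proof}
Let $b=1_{[0,1/2]}$ and $b'=1_{(1/2,1]}=1-b$. Then $b\otimes b'-b'\otimes b=b\otimes1-1\otimes b$. Hence for $u\in L_p(I^i)$, $v\in L_p(I^{n-i-2})$ and $g=u\otimes b\otimes v$,
\[
u\otimes b\otimes b'\otimes v-u\otimes b'\otimes b\otimes v=u\otimes b\otimes1\otimes v-u\otimes1\otimes b\otimes v=D_{i+2}g-D_{i+1}g\in K_n .
\]
So in a product of $n$ factors $b,b'$, adjacent factors may be exchanged modulo $K_n$, and each product with $k$ factors $b$ is congruent to $b^{\otimes k}\otimes b'^{\,\otimes(n-k)}$. Expanding $1=(b+b')^{\otimes n}$ we find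
\[
f=\sum_{k=0}^n\binom nk\,b^{\otimes k}\otimes b'^{\,\otimes(n-k)}\in1+K_n .
\]
The $n+1$ products are indicators of disjoint sets of measure $2^{-n}$, so $\int|f|^p=2^{-n}\sum_k\binom nk^p$, and $\binom nk\le2^n$.
\end{proof}

\section{Spreading systems}\label{sec:spreading}

We need lower bounds for the distance from $1$ to $K_n$. In a Banach space one would use a functional that vanishes on $K_n$; but the computation in Section~\ref{sec:intro} works on $I^n$ as well and shows that $L_p(I^n)$ has no nonzero functional. We use instead operators into another $L_p$ space that kill $K_n$ and fix $1$.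

\subsection{Two variables}

Here $K_2=\{g(t)-g(s):g\in L_p(I)\}$, and Lemma~\ref{lem:upper} gives $m_2\le(2+2^p)/4<1$. Let $F(s,t)=1+g(t)-g(s)$. On the diagonal $F(z,z)=1$, but the diagonal is a null set and this says nothing about $\|F\|_p$. The value on the diagonal can, however, be recovered from three values off it: for all $x,y,z\in I$,
\[
F(x,z)+F(z,y)-F(x,y)=1+\big(g(z)-g(x)\big)+\big(g(y)-g(z)\big)-\big(g(y)-g(x)\big)=1 .
\]
Take $p$-th powers and integrate over $(x,y,z)\in I^3$. Each of the three terms involves two \emph{different} variables, so each contributes $\int_{I^2}|F|^p$, and $1\le3\int|F|^p$. Thus $m_2\ge\frac13$.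

Record the three evaluation points as the formal sum of words $c_2=xz+zy-xy$. Deleting the first letter of each word gives $z+y-y=z$, and deleting the second gives $x+z-x=z$. That both deletions give the same $c_1=z$ is the whole reason for the identity above. We need such sums for every length, with at most exponentially many words.

\subsection{The combinatorial lemma}

For a finite set $\Lambda$ let $W_n(\Lambda)$ be the set of words of length $n$ in $\Lambda$ \emph{with distinct letters}; $W_0(\Lambda)$ consists of the empty word $\emptyset$. Let $\mathbb R[W_n(\Lambda)]$ be the space of formal sums $c=\sum_wc(w)\,w$, and for $1\le i\le n$ let $\partial_i:\mathbb R[W_n(\Lambda)]\to\mathbb R[W_{n-1}(\Lambda)]$ be the linear map that deletes the $i$-th letter.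

\begin{definition}
A \emph{spreading system of order $N$} on $\Lambda$ is a sequence $(c_0,\dots,c_N)$ with $c_n\in\mathbb R[W_n(\Lambda)]$, $c_0=\emptyset$, and $\partial_ic_n=c_{n-1}$ for $1\le i\le n\le N$.
\end{definition}

If letters could be repeated, $c_n=zz\cdots z$ would do; this is evaluation on the diagonal. With distinct letters, the quantity to control is the cost $\sum_w|c_n(w)|^p$, and the bound must not depend on the order $N$.

\begin{remark}\label{rem:signs}
Signs are unavoidable. The uniform averages $c_n=|W_n|^{-1}\sum_{w\in W_n}w$ on an alphabet with at least $N$ letters form a spreading system of order $N$, but any system with nonnegative coefficients is expensive. Indeed, deletion preserves the sum of the coefficients, so each $c_n$ has total mass $1$. Write $c_1=\sum_xa_xx$. Deleting from $c_N$ all letters but the $i$-th gives $c_1$, so $a_x$ is the mass of the words of $c_N$ with $x$ in position $i$. For different $i$ these sets of words are disjoint, so $Na_x\le1$ and $\sum_xa_x^p\ge N^{1-p}\sum_xa_x=N^{1-p}$.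
\end{remark}

\begin{lemma}\label{lem:spreading}
For every $N\ge0$ there is a spreading system of order $N$ on a finite set such that all coefficients of each $c_n$ lie in $\{-1,0,1\}$ and the number $s_n$ of nonzero coefficients of $c_n$ is at most $8^n$.
\end{lemma}

\begin{proof}
We use induction on $N$ with the stronger bound $\sigma_N:=\sum_{n=1}^Ns_n8^{-n}\le\frac13$, which gives $s_n\le8^n/3$ for $n\ge1$; also $s_0=1$. For $N=0$ take $\Lambda$ empty.

Let $(x_0,\dots,x_N)$ be such a system on $\Lambda$, let $(y_0,\dots,y_N)$ be a copy of it on a disjoint set $\Lambda'$, and let $z$ be a new letter. We imitate $c_2=xz+zy-xy$, with the blocks $x_i$ and $y_j$ in place of the letters $x$ and $y$. With concatenation extended bilinearly, put $c_0=\emptyset$ and, for $1\le n\le N+1$,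
\[
c_n=A_n-B_n,\qquad A_n=\sum_{i=0}^{n-1}x_i\,z\,y_{n-1-i},\qquad B_n=\sum_{i=1}^{n-1}x_i\,y_{n-i}.
\]
All indices are at most $n-1\le N$, which is why the order rises by one, and all words have distinct letters. The sum $A_n$ is compatible with deletion except when $z$ itself is deleted; $B_n$ is chosen to produce the same error.

\emph{Deletion.} For $n=1$ we have $c_1=z$ and $\partial_1z=\emptyset$. Let $n\ge2$ and $1\le m\le n$. In the term of $A_n$ with index $i$, position $m$ lies in the block $x_i$ if $i\ge m$, at $z$ if $i=m-1$, and in the block $y_{n-1-i}$ if $i\le m-2$. Since deleting any letter of $x_i$ gives $x_{i-1}$, and likewise for $y$,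
\[
\partial_mA_n=\sum_{i=m}^{n-1}x_{i-1}\,z\,y_{n-1-i}+x_{m-1}y_{n-m}+\sum_{i=0}^{m-2}x_i\,z\,y_{n-2-i}.
\]
Writing $i'=i-1$, the first sum is $\sum_{i'=m-1}^{n-2}x_{i'}zy_{n-2-i'}$, and with the last sum it forms $A_{n-1}$. So $\partial_mA_n=A_{n-1}+x_{m-1}y_{n-m}$. In the term of $B_n$ with index $i$, position $m$ lies in $x_i$ if $i\ge m$ and in $y_{n-i}$ if $i\le m-1$. With the same reindexing and $t_i=x_iy_{n-1-i}$,
\[
\partial_mB_n=\sum_{i=m-1}^{n-2}t_i+\sum_{i=1}^{m-1}t_i,\qquad\text{while}\qquad B_{n-1}=\sum_{i=1}^{n-2}t_i .
\]
If $2\le m\le n-1$, the index $m-1$ occurs twice and every other index of $\{1,\dots,n-2\}$ once. If $m=1$, the indices are $0,1,\dots,n-2$. If $m=n$, they are $1,\dots,n-1$. In each case $\partial_mB_n=B_{n-1}+t_{m-1}$, and $t_{m-1}=x_{m-1}y_{n-m}$. Subtracting, $\partial_mc_n=c_{n-1}$.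

\emph{Counting.} A word occurring in $A_n$ contains $z$, and the position of $z$ determines $i$ and both factors. A word occurring in $B_n$ does not contain $z$, and the place where the letters change from $\Lambda$ to $\Lambda'$ determines $i$ and both factors. So no word occurs twice, the coefficients are products of signs, and the number of words in $c_n$ is
\[
s_n'=\sum_{i+j=n-1}s_is_j+\sum_{i+j=n,\ i,j\ge1}s_is_j .
\]
Multiplying by $8^{-n}$ and summing over $1\le n\le N+1$,
\[
\sigma_{N+1}\le\tfrac18(1+\sigma_N)^2+\sigma_N^2\le\tfrac18\cdot\tfrac{16}9+\tfrac19=\tfrac13 .\qedhere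
\]
\end{proof}

The first two steps give $c_1=z$ and then $c_1=z$, $c_2=xz+zy-xy$. The number $8$ is what this recursion yields: the equation $\sigma=\lambda(1+\sigma)^2+\sigma^2$ has discriminant $1-8\lambda$. Each step builds a new system on a new alphabet, so in applications we first fix the order $N$.

\subsection{Random evaluation}

Fix $N$ and a system from Lemma~\ref{lem:spreading} on $\Lambda$. Let $\Omega=I^\Lambda$ with product measure and expectation $\mathbb E$, and let $\xi_x$, $x\in\Lambda$, be the coordinates; they are independent and uniform on $I$. For $w=x_1\cdots x_n$ put $\xi_w=(\xi_{x_1},\dots,\xi_{x_n})$. Because the letters of $w$ are distinct, $\xi_w$ is uniformly distributed on $I^n$. This is the only use of distinctness, and it is essential: it makes $f(\xi_w)$ depend only on the almost-everywhere class of $f$, with $\mathbb E\|f(\xi_w)\|^p=\|f\|_p^p$.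

\begin{proposition}\label{prop:phi}
Let $Y$ be a separable $p$-Banach space. For $0\le n\le N$ the formula $\varphi_n(f)=\sum_wc_n(w)f(\xi_w)$ defines a linear map $\varphi_n:L_p(I^n;Y)\to L_p(\Omega;Y)$ such that $\varphi_0(y)$ is the constant $y$,
\begin{align}
\mathbb E\|\varphi_n(f)\|^p&\le8^n\|f\|_p^p,\label{eq:phibound}\\
\varphi_n(D_ig)&=\varphi_{n-1}(g)\qquad(g\in L_p(I^{n-1};Y),\ 1\le i\le n\le N).\label{eq:phidel}
\end{align}
\end{proposition}

\begin{proof}
The sum has $s_n\le8^n$ terms with coefficients $\pm1$, so $\mathbb E\|\varphi_n(f)\|^p\le\sum_{c_n(w)\neq0}\mathbb E\|f(\xi_w)\|^p=s_n\|f\|_p^p$. Since $(D_ig)(\xi_w)=g(\xi_{\partial_iw})$, grouping the words $w$ by $w'=\partial_iw$ gives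
\[
\varphi_n(D_ig)=\sum_wc_n(w)\,g(\xi_{\partial_iw})=\sum_{w'}(\partial_ic_n)(w')\,g(\xi_{w'})=\varphi_{n-1}(g).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:lower}
For all $n\ge1$, $\ m_n\ge8^{-n}$.
\end{proposition}

\begin{proof}
Take $N=n$ and $Y=\mathbb R$. By \eqref{eq:phidel}, $\varphi_n$ vanishes on $K_n$ and $\varphi_n(1)=\varphi_{n-1}(1)=\dots=\varphi_0(1)=1$. So $\varphi_n(1+k)=1$ for $k\in K_n$, and \eqref{eq:phibound} gives $1\le8^n\int|1+k|^p$.
\end{proof}

\section{The space $X$}\label{sec:space}

Proposition~\ref{prop:iterate} tells us what a space with an averaging operator of norm $C$ must contain: images of all the spaces $L_p(I^n)$, with norms at most $C^n$, in which $D_ig$ and $g$ are identified. We build the space consisting of exactly this: the $p$-sum of the $L_p(I^n)$ with weights $C^n$, modulo the relations. To obtain Theorem~\ref{thm:more}(c) at the same time, we let the functions take values in a separable $p$-Banach space $Y$; the case $Y=\mathbb R$ gives Theorem~\ref{thm:main}.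

\subsection{The construction}

Let $C\ge1$. Let $\mathcal A_C(Y)$ be the space of sequences $g=(g_n)_{n\ge0}$ with $g_n\in L_p(I^n;Y)$ and
\[
\Phi(g)=\sum_{n\ge0}C^{np}\|g_n\|_p^p<\infty ,
\]
and let $\mathcal A_C=\mathcal A_C(\mathbb R)$. By Lemma~\ref{lem:Lp} and (F2), $\mathcal A_C(Y)$ is a separable $p$-Banach space under $\Phi^{1/p}$. We regard $L_p(I^n;Y)$ as the subspace of \emph{homogeneous elements of degree $n$}; finite sums of homogeneous elements are dense. For $u\in\mathcal A_C$ and $g\in\mathcal A_C(Y)$ put $(ug)_n=\sum_{i+l=n}u_i\otimes g_l$. Then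
\begin{equation}\label{eq:submult}
\Phi(ug)\le\sum_n\sum_{i+l=n}C^{ip}\|u_i\|_p^p\;C^{lp}\|g_l\|_p^p=\Phi(u)\Phi(g).
\end{equation}
So the product is defined and jointly continuous, and $(uv)g=u(vg)$ because $\otimes$ is associative. Thus $\mathcal A_C$ is a $p$-Banach algebra with unit $e=(1,0,0,\dots)$, and it acts on $\mathcal A_C(Y)$ from the left.

The product lets us write all relations with one element. Let $\mathbf 1$ be the constant function $1$ in degree one and $d=\mathbf 1-e$. For homogeneous $u\in\mathcal A_C$ of degree $i$ and $g\in\mathcal A_C(Y)$ of degree $l$, \eqref{eq:dummy} gives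
\begin{equation}\label{eq:udg}
u\,d\,g=D_{i+1}(u\otimes g)-u\otimes g ,
\end{equation}
with the first term in degree $i+l+1$ and the second in degree $i+l$. Let $J_0(Y)$ be the linear span of these elements, $J(Y)$ its closure, and
\[
X_C(Y)=\mathcal A_C(Y)/J(Y),
\]
a separable $p$-Banach space by (F3). We write $[g]$ for the class of $g$. An element $j\in J_0(Y)$ has \emph{level at most $n$} if $j=\sum_ku_kdg_k$ is a finite sum with homogeneous factors and $\deg u_k+\deg g_k+1\le n$ for all $k$; then $j$ has no components in degrees above $n$.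

\begin{proposition}\label{prop:V}
For every $C\ge1$ there is an averaging operator $V$ on $L_p(X_C(Y))$ with $\|V\|\le C$. Moreover $X_C(\mathbb R)$ is a $p$-Banach algebra under $[f][g]=[fg]$.
\end{proposition}

\begin{proof}
Write $X=X_C(Y)$. If $a,u,g$ are homogeneous, then $a(udg)=(au)dg\in J_0(Y)$. By linearity, density and continuity, $aJ(Y)\subset J(Y)$ for all $a\in\mathcal A_C$. So $\mathcal A_C$ acts on $X$ by $a\cdot[g]=[ag]$, and taking the infimum over representatives in \eqref{eq:submult} gives $\|a\cdot x\|^p\le\Phi(a)\|x\|^p$. For homogeneous $g$ we have $dg=edg\in J_0(Y)$, hence $dg\in J(Y)$ for all $g$; that is, $\mathbf 1\cdot x=x$ for all $x\in X$.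

For a Borel set $A\subset I$ regard $1_A$ as an element of degree one, so that $\Phi(1_A)=C^p|A|$. For a simple function $h=\sum_i1_{A_i}x_i$ with values in $X$ put
\[
Vh=\sum_i1_{A_i}\cdot x_i .
\]
Concretely $V(1_A[g])=[1_A\otimes g]$ for homogeneous $g$: the variable of integration is stored as a new first variable. The expression $1_A\cdot x$ is linear in $x$, finitely additive in $A$, and zero if $|A|=0$; passing to a common refinement of two partitions shows that $V$ is well defined on almost-everywhere classes and linear. Since the $A_i$ are disjoint,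
\[
\|Vh\|^p\le\sum_i\Phi(1_{A_i})\|x_i\|^p=C^p\sum_i|A_i|\,\|x_i\|^p=C^p\|h\|^p .
\]
Here the match of exponents is used: the $p$-subadditivity of $X$ produces exactly the $L_p$ sum. As $X$ is separable, Lemma~\ref{lem:Lp} and (F4) extend $V$ to $L_p(X)$ with $\|V\|\le C$, and $V(1_Ix)=\mathbf 1\cdot x=x$.

For $Y=\mathbb R$, the identity $(udv)a=ud(va)$ shows in the same way that $J(\mathbb R)$ is also a right ideal. So $[f][g]=[fg]$ is well defined, and \eqref{eq:submult} gives $\|xy\|\le\|x\|\,\|y\|$.
\end{proof}

\subsection{The quotient does not collapse}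

Proposition~\ref{prop:V} holds for every $C\geq 1$, so by Proposition~\ref{prop:iterate} and $m_2<1$ we have $X_C(Y)=\{0\}$ when $C$ is close to $1$. The content of the theorem is that this does not happen for large $C$. The maps $\varphi_n$ respect the relations \eqref{eq:udg}, and the weight $C^{np}=8^n$ pays for their norms.

\begin{proposition}\label{prop:embed}
If $C=8^{1/p}$, the map $y\mapsto[y]$, with $y$ placed in degree $0$, is a linear isometry of $Y$ into $X_C(Y)$.
\end{proposition}

\begin{proof}
We have $\|[y]\|^p\le\Phi(y)=\|y\|^p$. For the converse let $j\in J_0(Y)$ have level at most $N$, and take the maps $\varphi_n$ of Proposition~\ref{prop:phi} for this $N$. For $h$ with no components above degree $N$ put $\varphi(h)=\sum_{n\le N}\varphi_n(h_n)$, a linear map. By \eqref{eq:udg} and \eqref{eq:phidel}, each generator of level at most $N$ satisfies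
\[
\varphi(udg)=\varphi_{i+l+1}\big(D_{i+1}(u\otimes g)\big)-\varphi_{i+l}(u\otimes g)=0 .
\]
So for $h=y-j$ the random variable $\varphi(h)$ is the constant $y$, and \eqref{eq:phibound} gives
\[
\|y\|^p=\mathbb E\|\varphi(h)\|^p\le\sum_{n\le N}\mathbb E\|\varphi_n(h_n)\|^p\le\sum_{n\le N}8^n\|h_n\|_p^p=\Phi(y-j).
\]
The order $N$ depends on $j$, but the bound does not. Since $\Phi$ is continuous, $\Phi(y-j)\ge\|y\|^p$ for all $j\in J(Y)$, so $\|[y]\|\ge\|y\|$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:more}(b), (c)]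
Let $C=8^{1/p}$. Propositions~\ref{prop:V} and~\ref{prop:embed} show that $X_C(Y)$ has the properties in Theorem~\ref{thm:more}(c). For $Y=\mathbb R$ the algebra $X=X_C(\mathbb R)$ has $\|[e]\|=1$, so $X\ne\{0\}$, which proves Theorem~\ref{thm:main}.

For (b), let $q<p$. If $L_q(X)$ had an averaging operator, part (a) with $r=p$ and $S$ the identity of $X$ would give $X=\{0\}$. Let $q\ge p$. Since $|I|=1$, H\"older's inequality gives $L_q(X)\subset L_p(X)$ with $\|f\|_{L_p(X)}\le\|f\|_{L_q(X)}$, so the restriction of $V$ is an averaging operator on $L_q(X)$.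
\end{proof}

\section{The best constant}\label{sec:best}

Put $\kappa=\inf_{n\ge1}m_n^{1/n}$. By Proposition~\ref{prop:lower}, $\frac18\le\kappa\le1$, and $\sup_nm_n^{-1/(np)}=\kappa^{-1/p}$. Proposition~\ref{prop:iterate} shows that no averaging operator has norm below $\kappa^{-1/p}$. We show that the free construction survives at exactly this value. Write $J_0=J_0(\mathbb R)$.

\begin{proposition}\label{prop:sharp}
If $C=\kappa^{-1/p}$, then $\Phi(e-j)\ge1$ for all $j\in J_0$.
\end{proposition}

The numbers $m_n$ concern one cube, while $e-j$ is spread over several degrees. The first step moves everything to one cube by adding dummy variables at the end.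

\begin{lemma}\label{lem:homog}
If $F\in\mathcal A_C$ and $e-F\in J_0$ has level at most $n$, with $n\geq1$, then $m_n\le\sum_k\|F_k\|_p^p$.
\end{lemma}

\begin{proof}
For $f$ with no components above degree $n$ let $H(f)=\sum_{k\le n}f_k\otimes1^{\otimes(n-k)}\in L_p(I^n)$. The map $H$ is linear, $H(e)=1$, and $\|H(f)\|_p^p\le\sum_k\|f_k\|_p^p$. If $\deg u=i$, $\deg v=l$ and $i+l+1\le n$, put $g=u\otimes v\otimes1^{\otimes(n-1-i-l)}\in L_p(I^{n-1})$. Then
\[
H(udv)=u\otimes1\otimes v\otimes1^{\otimes(n-1-i-l)}-u\otimes v\otimes1^{\otimes(n-i-l)}=D_{i+1}g-D_ng\in K_n .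
\]
Hence $H(F)=1-H(e-F)\in1+K_n$, and $m_n\le\|H(F)\|_p^p$.
\end{proof}

Applied to $h=e-j$ with $j$ of level at most $L$, the lemma gives only $\Phi(h)\ge m_L\ge\kappa^L$, because the low degrees of $h$ carry small weights. The remedy is to substitute the relation ``$e\equiv h$ modulo $J_0$'' into itself until all terms have degree between $D$ and $D+L$. If $\Phi(h)=\delta<1$, this gains a factor $\delta^{D/L}$, while the loss stays $\kappa^L$.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Suppose $h=e-j$ with $j$ of level at most $L$, $L\ge1$, and $\delta=\Phi(h)<1$.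

\emph{Removing degree $0$.} For the substitution to raise degrees, the constant term must go. Let $a=|h_0|^p\le\delta<1$, so $h_0\ne1$, and put $h'=(1-h_0)^{-1}\sum_{k=1}^Lh_k$. Then
\[
e-h'=\frac{(1-h_0)e-(h-h_0e)}{1-h_0}=\frac{j}{1-h_0},
\]
an element of $J_0$ of level at most $L$. Let $\gamma_k=C^{kp}\|h'_k\|_p^p$. From $1\le|1-h_0|^p+|h_0|^p$ we get $|1-h_0|^p\ge1-a$, so
\[
\sum_{k=1}^L\gamma_k=\frac{\delta-a}{|1-h_0|^p}\le\frac{\delta-a}{1-a}\le\delta ,
\]
the last step because $a\delta\le a$.

\emph{Substitution.} Let $D\ge1$ be an integer. For a finite sequence $\alpha=(k_1,\dots,k_r)$ in $\{1,\dots,L\}$ let $|\alpha|=k_1+\dots+k_r$ and $h'_\alpha=h'_{k_1}\cdots h'_{k_r}$, homogeneous of degree $|\alpha|$, with $h'_\alpha=e$ for the empty sequence. Let $U$ be the set of $\alpha$ with $|\alpha|<D$, and $S$ the set of nonempty $\alpha$ with $k_1+\dots+k_{r-1}<D\le k_1+\dots+k_r$. Both are finite because every $k_i\ge1$. Appending one entry to the members of $U$ produces each nonempty member of $U$ and each member of $S$ exactly once. Hence, with $F=\sum_{\alpha\in S}h'_\alpha$,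
\[
\sum_{\alpha\in U}h'_\alpha(e-h')=\sum_{\alpha\in U}h'_\alpha-\sum_{\alpha\in U}\sum_{k=1}^Lh'_\alpha h'_k=e-F .
\]
Each $h'_\alpha(e-h')$ with $\alpha\in U$ lies in $J_0$ and has level at most $D+L$, so Lemma~\ref{lem:homog} applies to $F$ with $n=D+L$.

\emph{Estimate.} For $\alpha\in S$ of length $r$ we have $|\alpha|\ge D$ and $rL\ge|\alpha|$, so $r\ge D/L$. Since $C\ge1$ and $C^{-p}=\kappa$,
\[
\|h'_\alpha\|_p^p=\prod_{i=1}^r\|h'_{k_i}\|_p^p=C^{-|\alpha|p}\prod_{i=1}^r\gamma_{k_i}\le\kappa^D\prod_{i=1}^r\gamma_{k_i}.
\]
Therefore
\[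
\kappa^{D+L}\le m_{D+L}\le\sum_{\alpha\in S}\|h'_\alpha\|_p^p\le\kappa^D\sum_{r\ge D/L}\Big(\sum_{k=1}^L\gamma_k\Big)^r\le\kappa^D\,\frac{\delta^{D/L}}{1-\delta}.
\]
So $\kappa^L(1-\delta)\le\delta^{D/L}$ for every $D$. As $D\to\infty$ the right side tends to $0$, while the left side is positive because $\kappa\ge\frac18$. This contradiction proves the proposition.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
By Proposition~\ref{prop:iterate}, every averaging operator $V$ on $L_p(X)$ with $X\ne\{0\}$ satisfies $\|V\|\ge m_n^{-1/(np)}$ for all $n$, so $C_p\ge\kappa^{-1/p}$. Let $C=\kappa^{-1/p}\ge1$. By Proposition~\ref{prop:sharp} and continuity of $\Phi$, the class $[e]$ has norm $1$ in $X_C(\mathbb R)$, so this separable $p$-Banach space is not zero, and by Proposition~\ref{prop:V} it has an averaging operator of norm at most $\kappa^{-1/p}$. Hence $C_p=\kappa^{-1/p}=\sup_nm_n^{-1/(np)}$, and the infimum is attained. From $\kappa\ge\frac18$ we get $C_p\le8^{1/p}$. By Lemma~\ref{lem:upper},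
\[
\kappa\le\lim_{n\to\infty}\big((n+1)\,2^{-n(1-p)}\big)^{1/n}=2^{p-1},
\]
so $C_p\ge2^{(1-p)/p}=2^{1/p-1}$.
\end{proof}

\begin{remark}
For $C\ge1$, the space $X_C(\mathbb R)$ is nonzero exactly when $C\ge C_p$. If it is nonzero, Proposition~\ref{prop:V} gives $C_p\le C$. If $C\ge C_p$, then $\Phi(e-j)\ge1$ for $j\in J_0$ by Proposition~\ref{prop:sharp}, because $J_0$ does not depend on $C$ and $\Phi$ increases with $C$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Isomorphisms Between $L_p$-Function Spaces When $p<1$},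
\texttt{http://kaltonmemorial.missouri.edu/docs/jfa1981.pdf}.

\end{thebibliography}
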